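# A universal numbering whose set of minimal indices of domains has minimal Turing degree

## 1. The main theorem and what it says

Throughout, $K$ is the halting problem, $K'$ is its jump, $\mathbf 0'=\deg K$ and $\mathbf 0''=\deg K'$. The set $\mathrm{DMIN}_\psi$ is defined just below the statement.

**Main Theorem.**

(a) There is a universal numbering $\psi$ such that $\mathrm{DMIN}_\psi$ has minimal Turing degree.

(b) A Turing degree $\mathbf a$ contains $\mathrm{DMIN}_\psi$ for some universal numbering $\psi$ if and only if $\mathbf a$ contains a $\Sigma_2$ set and $\mathbf a\vee\mathbf 0'=\mathbf 0''$.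

Part (a) answers Open Problem 29 of "Index sets and universal numberings" (http://www.comp.nus.edu.sg/~sanjay/paps/numberings.pdf) with yes. Now we unpack the words.

**Definition (numberings).** A *numbering* $\psi$ is a sequence $\psi_0,\psi_1,\psi_2,\dots$ of partial-recursive functions such that the map $(e,x)\mapsto\psi_e(x)$ is partial recursive. It is *universal* if every partial-recursive function equals $\psi_e$ for at least one $e$. We write $W^\psi_e=\mathrm{dom}\,\psi_e$.

A universal numbering need not be acceptable: nobody promises a recursive translation from programs into $\psi$-indices. This freedom is what we shall use.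

**Definition (minimal indices of domains).**
$$\mathrm{DMIN}_\psi=\{e:\forall d<e\ [W^\psi_d\ne W^\psi_e]\}.$$

So $e$ is in $\mathrm{DMIN}_\psi$ if the domain of $\psi_e$ appears at place $e$ for the first time. For example, if $\psi_0$ and $\psi_1$ are nowhere defined, $\psi_2$ is the constant $0$, $\psi_3$ is the identity and $\psi_4$ is defined only at $0$, then $\mathrm{DMIN}_\psi\cap[0,4]=\{0,2,4\}$. The functions $\psi_2,\psi_3$ differ, but only domains count.

**Definition (minimal degree).** A Turing degree $\mathbf a$ is *minimal* if $\mathbf a>\mathbf 0$ and the only degree strictly below $\mathbf a$ is $\mathbf 0$.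

The question is thus: can we arrange all partial-recursive functions in an effective list so that the set of first appearances of domains is not recursive, but carries so little information that every set computable from it is either recursive or computes it back?

The Main Theorem follows from three theorems.

**Theorem 1.** For every universal numbering $\psi$, the set $\mathrm{DMIN}_\psi$ is $\Sigma_2$ and $\mathrm{DMIN}_\psi\oplus K\equiv_TK'$.

**Theorem 2.** If $B$ is $\Sigma_2$ and $K'\le_TB\oplus K$, then there is a universal numbering $\psi$ with $B\le_1\mathrm{DMIN}_\psi\le_{tt}B$.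

**Theorem 3.** There is a $\Sigma_2$ set $B$ of minimal Turing degree with $B\oplus K\equiv_TK'$.

*Proof of the Main Theorem from Theorems 1–3.* For (a), apply Theorem 2 to the $B$ of Theorem 3. Then $\mathrm{DMIN}_\psi\equiv_TB$, which has minimal degree. For (b), if $\mathrm{DMIN}_\psi\in\mathbf a$, then by Theorem 1 the degree $\mathbf a$ contains a $\Sigma_2$ set, namely $\mathrm{DMIN}_\psi$, and $\mathbf a\vee\mathbf 0'=\mathbf 0''$. Conversely, if $B\in\mathbf a$ is $\Sigma_2$ and $\mathbf a\vee\mathbf 0'=\mathbf 0''$, then $K'\le_TB\oplus K$, and Theorem 2 gives a universal $\psi$ with $\mathrm{DMIN}_\psi\equiv_TB$. $\square$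

Part (a) uses only Theorems 2 and 3. A result like Theorem 3 is, to the best of recollection, due to Cooper, Lewis and Yang; the proof below does not rely on it.

**Facts and conventions.** A set is $\Sigma_2$ iff it is r.e. in $K$. The set $\mathrm{Tot}$ of indices of total functions is $\Pi_2$-complete, so $\mathrm{Tot}\equiv_TK'$. We fix an acceptable numbering $\varphi$, write $W_e=\mathrm{dom}\,\varphi_e$, and fix uniformly recursive increasing approximations with $W_{e,0}=\emptyset$, $|W_{e,r+1}\setminus W_{e,r}|\le1$ and $\bigcup_rW_{e,r}=W_e$. Tupling functions $\langle\cdot,\dots,\cdot\rangle$ are recursive bijections $\omega^n\to\omega$, monotone in each argument, at least as large as each argument, with $\langle0,\dots,0\rangle=0$. Iterating Cantor's pairing $\langle x,y\rangle=\frac{(x+y)(x+y+1)}2+x$ gives such functions. $D_N$ is the finite set with canonical code $N$; finite functions are also coded bijectively and effectively by numbers. We call an index $n$ of $\psi$ a *position*.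

## 2. What $\mathrm{DMIN}_\psi$ computes with the help of $K$

Which degrees can $\mathrm{DMIN}_\psi$ have at all? We prove Theorem 1.

**Step 1: the upper bound.** "$W^\psi_d\ne W^\psi_e$" says that some $x$ is in one set and not in the other, which is $\Sigma_2$. The quantifier $\forall d<e$ is bounded, so $\mathrm{DMIN}_\psi$ is $\Sigma_2$. Hence $\mathrm{DMIN}_\psi\oplus K\le_TK'$.

**Step 2: finding the indices of $\omega$.** Let $I=\{e:W^\psi_e=\omega\}$ and $a=\min I$. We show $I\le_T\mathrm{DMIN}_\psi\oplus K$. Given $e$, list the elements of $\mathrm{DMIN}_\psi\cap[0,e]$. Different members of $\mathrm{DMIN}_\psi$ have different domains, so exactly one listed $d$ has $W^\psi_d=W^\psi_e$, namely the least index of that domain. For every other listed $d$ there is an $x$ with $W^\psi_d(x)\ne W^\psi_e(x)$, and $K$ recognizes it. So we search with $K$ for disagreements until only one $d$ is left. Since $a\in\mathrm{DMIN}_\psi$, we have $e\in I$ iff this $d$ equals $a$.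

**Step 3: from $I$ to $K'$.** Here universality enters. If $\varphi_e$ is total, then its step-counting function is total recursive, so it is some $\psi_j$ with $j\in I$. Therefore
$$\varphi_e\text{ is total}\iff\exists j\in I\ \neg\exists x\,[\psi_j(x){\downarrow}\ \wedge\ \varphi_e(x)\text{ does not halt within }\psi_j(x)\text{ steps}].\tag{1}$$
From right to left, $j\in I$ makes $\psi_j$ total, so $\varphi_e(x)$ halts for every $x$. The part after $\exists j\in I$ is decidable in $K$, so $\mathrm{Tot}$ is r.e. in $I\oplus K$. Its complement is $\Sigma_2$, that is, r.e. in $K$. So $K'\equiv_T\mathrm{Tot}\le_TI\oplus K\le_T\mathrm{DMIN}_\psi\oplus K$, and Theorem 1 is proved. $\square$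

Let us try simple candidates for the degree of $\mathrm{DMIN}_\psi$. It cannot be recursive, and it cannot even be $\le_TK$, for then $K'\le_TK$. The degree $\mathbf 0''$ is allowed by part (b), since $K'$ is $\Sigma_2$ and $\mathbf 0''\vee\mathbf 0'=\mathbf 0''$; but it is not minimal, as $\mathbf 0<\mathbf 0'<\mathbf 0''$.

A sensible first attempt at a minimal degree is to take one from the textbook: by a theorem of Sacks there is a minimal degree below $\mathbf 0'$. Theorem 1 kills this: if $\mathbf a\le\mathbf 0'$, then $\mathbf a\vee\mathbf 0'=\mathbf 0'\ne\mathbf 0''$. In fact a minimal degree $\mathbf a$ with $\mathbf a\vee\mathbf 0'=\mathbf 0''$ is incomparable with $\mathbf 0'$. We have just excluded $\mathbf a\le\mathbf 0'$, and $\mathbf 0'\le\mathbf a$ would give $\mathbf 0'=\mathbf a$ by minimality, which is excluded too. So we need a set that knows little alone but knows everything $K'$ knows once $K$ is added. Theorem 3 builds such a $\Sigma_2$ set, and Theorem 2 turns it into a numbering. We begin with Theorem 2.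

## 3. Listing every domain except the odd finite ones, without repetition

For Theorem 2 fix $B=\{b:\exists w\,\forall z\,\theta(b,w,z)\}$ with $\theta$ recursive, and assume $K'\le_TB\oplus K$.

The numbering will contain positions that may get stuck with a finite domain. A stuck position needs a domain that no other position of interest has, so we put a stock of finite sets aside: those of odd cardinality. The purpose of this section is to list all *other* r.e. sets.

**The sets $U_j$.** Let $U_{0,r}=\{x:x<2r\}$. Let $U_{e+1,0}=\emptyset$, and let $U_{e+1,r+1}=W_{e,r+1}$ if $|W_{e,r+1}|$ is even and $U_{e+1,r+1}=U_{e+1,r}$ otherwise. Put $U_j=\bigcup_rU_{j,r}$.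

For example, if $W_e=\{3,5,8\}$ is enumerated in the order $5,3,8$, then $U_{e+1}=\{3,5\}$.

**Lemma 4.** The sets $U_{j,r}$ are increasing in $r$ and have even cardinality, $U_0=\omega$, and $(U_j)_j$ lists, with repetitions, exactly the r.e. sets that are infinite or finite of even cardinality.

*Proof.* $U_{e+1,r}$ is $W_{e,r'}$ for the largest $r'\le r$ with $|W_{e,r'}|$ even ($r'=0$ qualifies). This gives monotonicity and evenness; for $U_0$ they are clear. Since $W_e$ grows by at most one element per stage, an infinite $W_e$ passes through all even cardinalities, so $U_{e+1}=W_e$. If $W_e$ is finite and even, then $U_{e+1}=W_e$ because the approximation is eventually equal to $W_e$. If $W_e$ is finite and odd, $U_{e+1}$ is the finite even set just before the last element entered. $\square$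

Next we remove repetitions. Being the first index of a set is a $\Sigma_2$ property, but by guessing both where the differences lie and since when they are visible, we turn it into a $\Pi_1$ property of a longer index. A wrong guess is then exposed at some finite stage.

**Definition (correct triples).** $Q_r(j,t)$ says: $t$ is the least number with $U_{d,r}\cap[0,t]\ne U_{j,r}\cap[0,t]$ for all $d<j$. Call $c=\langle j,t,a\rangle$ *correct* if $Q_r(j,t)$ holds for all $r\ge a$, and $a=0$ or $\neg Q_{a-1}(j,t)$. Say that $c$ is *refuted at stage $r$* if $\neg Q_{r'}(j,t)$ for some $r'$ with $a\le r'\le r$, or if $a>0$ and $Q_{a-1}(j,t)$.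

$Q_r(j,t)$ is recursive, and for given $j,r$ it holds for at most one $t$. Refutation is recursive and monotone in $r$, and $c$ is correct iff it is never refuted. As an example, suppose $U_{1,r}=\emptyset$ for all $r$. At $r=0$ the sets $U_{0,0}=U_{1,0}=\emptyset$ do not differ, so no $Q_0(1,t)$ holds. For $r\ge1$ they differ at $0$, so $Q_r(1,0)$ holds. The unique correct triple with $j=1$ is then $\langle1,0,1\rangle$.

**Lemma 5.**

1. If $U_j\notin\{U_d:d<j\}$, there is exactly one pair $(t,a)$ with $\langle j,t,a\rangle$ correct.
2. If $U_j=U_d$ for some $d<j$, no $\langle j,t,a\rangle$ is correct.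
3. $0=\langle0,0,0\rangle$ is correct.

*Proof.* (1) Let $t$ be least with $U_d\cap[0,t]\ne U_j\cap[0,t]$ for all $d<j$. For all large $r$, the sets $U_{d,r}$ with $d\le j$ have their final values on $[0,t]$, so $Q_r(j,t)$ holds. A correct triple must use this $t$, as $Q_r(j,\cdot)$ holds for at most one number at large $r$. And $a$ must be the least number such that $Q_r(j,t)$ for all $r\ge a$. (2) Correctness gives $U_{d,r}\cap[0,t]\ne U_{j,r}\cap[0,t]$ for all $r\ge a$, and in the limit $U_d\cap[0,t]\neq U_j\cap[0,t]$. (3) For $j=0$ the condition on $d<j$ is empty, so the least $t$ is $0$ and $Q_r(0,0)$ holds for all $r$. $\square$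

## 4. Why a position must not decide $W_e=U_j$ directly

The plan is that position $4c+1$ has domain $U_j$ when $c=\langle j,t,a\rangle$ is correct, and an odd set otherwise. All these positions will be in $\mathrm{DMIN}_\psi$. But universality requires that *every* $\varphi_e$ with infinite domain appears, not just one function per domain. So each such $\varphi_e$ needs a further position, placed after the position $4c+1$ that has the same domain. The relevant relation is
$$R=\{\langle c,e\rangle:c=\langle j,t,a\rangle\text{ is correct},\ W_e\text{ is infinite},\ W_e=U_j\}.$$
It is $\Pi_2$. The first design to try has one position $p(c,e)$ for each pair: it copies a bit more of $\varphi_e$ each time the $\Pi_2$ condition gets new evidence, and stays on a private finite set if the evidence stops. Then $p(c,e)\notin\mathrm{DMIN}_\psi$ iff $\langle c,e\rangle\in R$.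

Here is where it stops. Because $c=0$ is correct with $U_0=\omega$, we have $\langle0,e\rangle\in R\iff W_e=\omega\iff e\in\mathrm{Tot}$. So as soon as a recursive $p$ satisfies $p(c,e)\notin\mathrm{DMIN}_\psi\iff\langle c,e\rangle\in R$, we get $\mathrm{Tot}\le_T\mathrm{DMIN}_\psi$, hence $\mathrm{DMIN}_\psi\equiv_TK'$. The degree is $\mathbf 0''$, whatever $B$ was.

The way past this is to let the fate of a position, in $\mathrm{DMIN}_\psi$ or out of it, depend only on finitely many questions to $B$. We know $R\le_TK'\le_TB\oplus K$, say $R=\Phi^{B\oplus K}$ for a Turing functional $\Phi$. A computation with answer $1$ uses four kinds of oracle answers. "Yes" from $K$ can be verified. "No" from $K$ is a $\Pi_1$ statement. "Yes" from $B$ becomes $\Pi_1$ when the witness $w$ is guessed along with it. Only "no" from $B$ remains; it is a statement $D_N\cap B=\emptyset$.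

**Lemma 6 (certificates).** There is a $\Pi_1$ set $Z$ with
$$u\in R\iff\exists N,y\ [\langle u,N,y\rangle\in Z\ \wedge\ D_N\cap B=\emptyset].\tag{2}$$

*Proof.* Put $\langle u,N,y\rangle\in Z$ iff $y$ codes finite sets $P,G,H$, a function $g:P\to\omega$ and a number $v$ such that:

* $P\cap D_N=\emptyset$ and $G\cap H=\emptyset$;
* the computation of $\Phi$ on $u$ gives $1$ within $v$ steps when $B$-queries in $P$ / $D_N$ are answered yes/no and $K$-queries in $G$ / $H$ are answered yes/no, and no other queries occur;
* $G\subseteq K_v$, the $v$-th stage of a recursive enumeration of $K$;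
* $\forall b\in P\ \forall z\ \theta(b,g(b),z)$;
* $H\cap K=\emptyset$.

The first three conditions are decidable and the last two are $\Pi_1$. If $\langle u,N,y\rangle\in Z$ and $D_N\cap B=\emptyset$, then $P\subseteq B$, $G\subseteq K$ and $H\cap K=\emptyset$, so all answers are correct and $u\in R$. Conversely, let $u\in R$ and take the true computation. Let $P,D_N$ be the sets of $B$-queries answered yes and no, and $G,H$ the same for $K$. Let $g$ give true witnesses and let $v$ be large enough. $\square$

For example, if the true computation asks $B$ about $5$ (yes) and $7$ (no), and $K$ about $2$ (yes) and $9$ (no), then $P=\{5\}$, $D_N=\{7\}$, $G=\{2\}$, $H=\{9\}$, and $g(5)$ is a witness for $5\in B$.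

Write $Z=\bigcap_rZ_r$ with $Z_r$ decreasing and uniformly recursive. For $k=\langle c,e,N,y\rangle$ we write $k\in Z_r$ or $k\in Z$ when $\langle\langle c,e\rangle,N,y\rangle$ is in that set.

We also need to watch "$D_N\cap B=\emptyset$" happen. It is a $\Pi_2$ condition on $N$, so there is a recursive $h$ with
$$D_N\cap B=\emptyset\iff h(N,r)=1\text{ for infinitely many }r.\tag{3}$$
Explicitly, let $q(N,r)$ be the largest $q\le r$ such that for all $b\in D_N$ and all $w<q$ there is $z\le r$ with $\neg\theta(b,w,z)$. This is nondecreasing in $r$, and unbounded iff $D_N\cap B=\emptyset$. Let $h(N,r)=1$ iff $r>0$ and $q(N,r)>q(N,r-1)$.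

**Three fates.** We now give a position to each quadruple $k=\langle c,e,N,y\rangle$, and it should behave as follows.

* If $D_N\cap B\ne\emptyset$, it ends with a private finite odd domain and is in $\mathrm{DMIN}_\psi$.
* If $D_N\cap B=\emptyset$ and $k\in Z$, then $\langle c,e\rangle\in R$ by (2), it becomes $\varphi_e$, and its domain repeats that of $4c+1$.
* If $D_N\cap B=\emptyset$ and $k\notin Z$, the certificate is false. This is noticed at some finite stage, and the position fills its domain up to $\omega$, repeating position $1$.

The last two cases are distinguished by $K$, not by $B$, but both put the position outside $\mathrm{DMIN}_\psi$. So $\mathrm{DMIN}_\psi$ only reveals whether $D_N\cap B=\emptyset$.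

## 5. The numbering: four types of positions and the traffic on odd sets

**Definition (odd sets).** An *odd set* is a finite set of odd cardinality. It is *low* if its cardinality is $\equiv1$ and *high* if it is $\equiv3\pmod 4$. Let $C_k=\{4\langle k,l\rangle+1:l\in\omega\}$.

The $C_k$ are pairwise disjoint, infinite, uniformly recursive sets of numbers $\equiv1\pmod 4$. With Cantor's pairing, $C_0=\{1,5,13,25,\dots\}$ and $C_1=\{9,17,29,\dots\}$. The position for $k$ will travel through low sets with cardinality in $C_k$, so two such positions never compete for a set. High sets are safe homes that nobody is ever driven from.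

**Type 3.** $n=4s+3$, $s=\langle m,f\rangle$, with $f$ the code of a finite function. $\psi_n(x)$ is defined iff $\psi_m(x)$ is; then $\psi_n(x)=f(x)$ if $x\in\mathrm{dom}f$, and $0$ otherwise. Note $m\le s<n$. These positions supply the functions with finite domain.

**Type 2.** $n=4s+2$, $s=\langle k,v\rangle$, $k=\langle c,e,N,y\rangle$. Call $n$ *valid* if $v$ is the least number with $|W_{e,v}|\ge\min C_k$. Validity is decidable, and for each $k$ at most one $v$ gives a valid position. If $n$ is invalid, let $\psi_n(x)=0$ for all $x$. Validity guarantees that the position can start on an odd set contained in $W_e$.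

**Types 0 and 1.** Positions $n=4s$ are called *fillers*; they must ensure that every odd set is somebody's domain. Positions $n=4s+1$ serve the triple $c=s$.

Types 0 and 1 and the valid positions of type 2 are built in stages, starting from the empty function. At any time some positions *occupy* an odd set, which is then exactly the current domain of that position. A high set is *fresh* if no position has occupied it so far. At any time only finitely many sets have been occupied, so every finite set has fresh high supersets; when one is needed, the least-coded suitable one is chosen.

**Stage $r$.**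

1. For each $s\le r$ in order, let $n=4s+1$ and $s=c=\langle j,t,a\rangle$. If $n$ occupies a set, do nothing. Otherwise, if $c$ is not refuted at stage $r$, extend $\psi_n$ by the value $0$ to domain $U_{j,r}$. If $c$ is refuted at stage $r$, extend $\psi_n$ by the value $0$ to a fresh high set containing its current domain; $n$ occupies that set forever.

2. For each $s\le r$ in order such that $n=4s+2$ is valid, with $s=\langle k,v\rangle$ and $k=\langle c,e,N,y\rangle$:
   * If $s=r$: let $F\subseteq W_{e,v}$ be the least-coded set with $|F|=\min C_k$. Let $\psi_n=\varphi_e$ on $F$; $n$ *arrives* at $F$ and occupies it.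
   * If $s<r$: let $F$ be the set occupied by $n$, and $l$ the number of moves $n$ has made so far. If $|\{r'\le r:h(N,r')=1\}|>l$, look for the least-coded $F'\supsetneq F$ with $|F'|\in C_k$ and
     (a) if $k\in Z_r$: $F\cup W_{e,l}\subseteq F'\subseteq W_{e,r}$;
     (b) if $k\notin Z_r$: $\{0,\dots,l\}\subseteq F'$.
     If $F'$ exists, $n$ *moves*: it vacates $F$, arrives at $F'$ and occupies it. Here $\psi_n$ is extended to $F'$ by the values of $\varphi_e$ in case (a), and by $0$ in case (b).

   Whenever $n$ arrives at a set occupied by a filler $p$, then $p$ is *evicted*: $\psi_p$ is extended by $0$ to a fresh high set containing its current domain, which $p$ then occupies.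

3. The filler $n=4r$ occupies the least-coded currently unoccupied odd set $F$, with $\psi_n=0$ on $F$.

To see a type-2 position at work, suppose $C_k=\{9,17,29,\dots\}$. It starts on a $9$-element subset of $W_e$. If $h(N,\cdot)$ never takes the value $1$, its domain has $9$ elements forever. If $h(N,r)=1$ for exactly one $r$, it moves at most once, to a set of $17$, $29$ or more elements with cardinality in $C_k$, inside $W_e$ if $k$ still looks certified at that moment.

**Lemma 7.** The construction is effective, so $\psi$ is a numbering, and at any time different positions occupy different sets. A high set, once occupied, is occupied forever by the same position; each filler is evicted at most once; and for each low set at most one type-2 position ever arrives there, at most once.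

*Proof.* *Effectiveness.* In the first arrival, $v\le s=r$ and $F\subseteq W_e$, so the values $\varphi_e(x)$, $x\in F$, exist. In (a) the search is bounded, as $F'\subseteq W_{e,r}$. Also $F\subseteq W_{e,r}$ holds automatically and $\psi_n=\varphi_e$ on $F$: the $Z_r$ decrease, so $k\in Z_r$ implies that all earlier moves were of kind (a), into sets contained in $W_{e,r''}$ with $r''<r$; and the first set of $n$ is contained in $W_{e,v}$ with $v\le s<r$. In (b) the search always succeeds, since $C_k$ is infinite and $F\cup\{0,\dots,l\}$ has finite supersets of every larger cardinality. Domains only increase, and type 3 refers to a smaller index. So $(n,x)\mapsto\psi_n(x)$ is partial recursive.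

*Exclusivity.* The valid type-2 position for $k$ arrives only at low sets with cardinality in $C_k$. There is at most one valid position per $k$ and the $C_k$ are disjoint, so no other type-2 position ever occupies such a set; and it arrives at each set at most once because its sets strictly increase. Type-1 positions occupy only high sets, so on arrival at a low set a type-2 position can meet only a filler, and that filler is evicted. Hence fillers are evicted only from low sets. They go to fresh high sets, as do type-1 positions, and a new filler takes an unoccupied set. So nobody ever enters a set that stays occupied by another position. Since no arrival at a high set ever drives out its occupant, high sets once occupied keep their occupant, and an evicted filler is never evicted again. $\square$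

## 6. The positions in $\mathrm{DMIN}_\psi$ are those that $B$ recognizes

**Lemma 8.** For every odd set $F$ there is a position $m$ that occupies $F$ from some stage on; so $W^\psi_m=F$.

*Proof.* We need this for finite functions of odd domain. Use induction on the code of $F$. By Lemma 7 at most one type-2 position ever arrives at $F$, and only once. So there is $s_0$ such that after stage $s_0$ no type-2 position arrives at $F$ or leaves it. A filler leaves $F$ only when a type-2 position arrives, and type-1 positions never leave. So any position occupying $F$ after $s_0$ occupies it forever. Let $s_1\ge s_0$ be such that all odd sets with smaller code are permanently occupied after $s_1$. If $F$ is unoccupied at step 3 of a stage $r>s_1$, it is the least-coded unoccupied odd set, and the filler $4r$ occupies it. In either case $F$ becomes permanently occupied. $\square$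

**Definition (good and bad).** A position is *good* if it is of type 0, of type 1, or valid of type 2 with $D_N\cap B\ne\emptyset$. Otherwise it is *bad*.

**Lemma 9.** Good positions have pairwise different domains.

*Proof.* First we find those that end on an odd set. A filler is evicted at most once, so it finally occupies an odd set forever. A type-1 position with incorrect $c$ occupies a high set forever once $c$ is refuted. A valid type-2 position makes an $(l+1)$-st move only when $h(N,\cdot)$ has taken the value $1$ more than $l$ times. So if $D_N\cap B\ne\emptyset$, it makes at most $|\{r:h(N,r)=1\}|<\infty$ moves and finally occupies an odd set forever. These final sets are the domains, and they are distinct by Lemma 7, since any two of them are occupied at the same time at late stages.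

The remaining good positions are those of type 1 with correct $c=\langle j,t,a\rangle$. Such a position never occupies a set and has domain $\bigcup_{r\ge c}U_{j,r}=U_j$, which is infinite or of even cardinality, so not odd. By Lemma 5, different correct $c$ have different $j$, and each such $U_j$ is not in $\{U_d:d<j\}$. So these domains differ from each other too. $\square$

**Lemma 10.** If $n$ is bad, then $W^\psi_n=W^\psi_d$ for some $d<n$. Moreover, if $n=4\langle k,v\rangle+2$ is valid, $k=\langle c,e,N,y\rangle\in Z$ and $D_N\cap B=\emptyset$, then $\psi_n=\varphi_e$.

*Proof.* Since $c=0$ is correct, $W^\psi_1=U_0=\omega$.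

*Type 3, $s=\langle m,f\rangle$:* $W^\psi_n=W^\psi_m$ and $m<n$.

*Invalid type 2:* $W^\psi_n=\omega=W^\psi_1$ and $1<n$.

*Valid type 2, $D_N\cap B=\emptyset$, $k\in Z$:* By (2), $\langle c,e\rangle\in R$. So $c=\langle j,t,a\rangle$ is correct and $W_e=U_j$ is infinite. Suppose $l$ moves have been made so far, leading to $F$. Eventually $|\{r'\le r:h(N,r')=1\}|>l$ by (3). Since $W_e$ and $C_k$ are infinite, at some later stage $W_{e,r}$ contains $F\cup W_{e,l}$ and is so large that a set $F'$ as in (a) exists between them, with $F'\supsetneq F$ and $|F'|\in C_k$. So $n$ moves again. Hence $n$ moves infinitely often, always by (a), and $W_{e,l}\subseteq W^\psi_n\subseteq W_e$ for all $l$. All values were copied from $\varphi_e$, so $\psi_n=\varphi_e$. Finally $W^\psi_n=U_j=W^\psi_{4c+1}$, and $4c+1<n$ because $c\le k\le\langle k,v\rangle$.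

*Valid type 2, $D_N\cap B=\emptyset$, $k\notin Z$:* From some stage on $k\notin Z_r$. Then $n$ moves by (b) at every later stage at which $|\{r'\le r:h(N,r')=1\}|$ exceeds the number of its moves. By (3) that count tends to infinity, so there are infinitely many moves by (b), with $l\to\infty$. Since each of them puts $\{0,\dots,l\}$ into the domain, $W^\psi_n=\omega=W^\psi_1$, and $1<n$. $\square$

**Lemma 11.** $\mathrm{DMIN}_\psi=\{n:n\text{ is good}\}$.

*Proof.* Bad positions are not in $\mathrm{DMIN}_\psi$ by Lemma 10. Let $n$ be good and let $d\le n$ be least with $W^\psi_d=W^\psi_n$. Then $d\in\mathrm{DMIN}_\psi$, so $d$ is not bad. By Lemma 9, $d=n$. $\square$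

**Lemma 12.** $\psi$ is universal.

*Proof.* Let $f$ be a finite function. If $|\mathrm{dom}f|$ is odd, Lemma 8 gives $m$ with $W^\psi_m=\mathrm{dom}f$. If it is even, let $j$ be least with $U_j=\mathrm{dom}f$ (Lemma 4). By Lemma 5 there is a correct $c=\langle j,t,a\rangle$, and $m=4c+1$ has $W^\psi_m=U_j=\mathrm{dom}f$. In both cases $\psi_{4\langle m,f\rangle+3}=f$.

Now let $W_e$ be infinite. Take the least $j$ with $U_j=W_e$ and the correct $c=\langle j,t,a\rangle$. Then $\langle c,e\rangle\in R$, and by (2) there are $N,y$ with $k=\langle c,e,N,y\rangle\in Z$ and $D_N\cap B=\emptyset$. As $W_e$ is infinite, there is $v$ such that $n=4\langle k,v\rangle+2$ is valid. By Lemma 10, $\psi_n=\varphi_e$. $\square$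

**The two reductions.** By Lemma 11, membership in $\mathrm{DMIN}_\psi$ is decided from $B$ as follows. Types 0 and 1 are in; type 3 and invalid type 2 are out; a valid type-2 position is in iff $D_N\cap B\ne\emptyset$. The last condition is a disjunction of queries computed in advance, so this is a truth-table reduction and $\mathrm{DMIN}_\psi\le_{tt}B$.

Conversely, fix $e_0$ with $W_{e_0}=\omega$. For $b\in\omega$ let $D_{N_b}=\{b\}$ and $k_b=\langle0,e_0,N_b,0\rangle$, let $v_b$ be the least $v$ with $|W_{e_0,v}|\ge\min C_{k_b}$, and put $n_b=4\langle k_b,v_b\rangle+2$. The map $b\mapsto n_b$ is recursive and injective, $n_b$ is valid, and $n_b\in\mathrm{DMIN}_\psi\iff D_{N_b}\cap B\ne\emptyset\iff b\in B$. (Whether $k_b\in Z$ does not matter.) So $B\le_1\mathrm{DMIN}_\psi$, and Theorem 2 is proved. $\square$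

## 7. Trees, and a minimal degree that $K$ can decode

We turn to Theorem 3. The textbook way to a minimal degree is with trees of strings. We first set up the notation.

**Definition (the order $<_L$).** For strings, or a string and a set (identified with its characteristic sequence), $\sigma<_L\tau$ means: there is a place where both are defined and differ, and at the first such place $\sigma$ has $0$ and $\tau$ has $1$.

For example, $01<_L1$, but $0$ and $01$ are not related.

**Lemma 13.** $<_L$ is transitive.

*Proof.* Let $\sigma<_L\tau$ with first difference at $p$, and $\tau<_L\upsilon$ with first difference at $q$. Since $\tau(p)=1$ and $\tau(q)=0$, $p\ne q$. If $p<q$, then $\upsilon$ agrees with $\tau$ on $[0,p]$, so $\sigma,\upsilon$ agree below $p$ and $\sigma(p)=0$, $\upsilon(p)=1$. If $q<p$, then $\sigma$ agrees with $\tau$ on $[0,q]$, so $\sigma,\upsilon$ agree below $q$ and $\sigma(q)=0$, $\upsilon(q)=1$. $\square$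

$\Phi_e^\sigma(x){\downarrow}$ means convergence within $|\sigma|$ steps with queries $<|\sigma|$. Strings $\sigma,\tau$ *$e$-split* if for some $x$ both $\Phi_e^\sigma(x)$ and $\Phi_e^\tau(x)$ converge, with different values. Such strings are incompatible, since an extension keeps all converged values. For example, if $\Phi_e^A(x)=A(2x)$, then strings that $e$-split differ at an even place; if $\Phi_e$ never looks at its oracle, no strings $e$-split.

**Definition (trees).** A *tree* is a partial recursive $T:2^{<\omega}\to2^{<\omega}$ with $T(\emptyset){\downarrow}$ such that, if $T(\mu0)$ or $T(\mu1)$ is defined, then $T(\mu),T(\mu0),T(\mu1)$ are all defined, both $T(\mu i)$ extend $T(\mu)$, and $T(\mu0)<_LT(\mu1)$. "On $T$" means "in the range of $T$".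

Then $T(\mu0),T(\mu1)$ are incompatible, and so properly extend $T(\mu)$. It follows that, for $\mu,\nu\in\mathrm{dom}\,T$, $\mu\subsetneq\nu$ implies $T(\mu)\subsetneq T(\nu)$. If $\mu,\nu$ are incompatible, say $\tau0\subseteq\mu$ and $\tau1\subseteq\nu$, then $T(\mu)\supseteq T(\tau0)$ and $T(\nu)\supseteq T(\tau1)$ are incompatible. In particular $T$ is injective. If $\alpha=T(\mu)$ and $T(\mu0){\downarrow}$, then $T(\mu0),T(\mu1)$ are the *successors* of $\alpha$ on $T$; otherwise $\alpha$ is *terminal* on $T$. Trees are partial here, so terminal strings may exist.

For $\beta=T(\nu)$ on $T$ we define two trees.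

* $\mathrm{Full}(T,\beta)(\mu)=T(\nu\mu)$.
* $\mathrm{Sp}(T,\beta,e)=S$ with $S(\emptyset)=\beta$. Given $S(\mu)$, search for two $e$-splitting strings on $T$ extending $S(\mu)$, and let $S(\mu0)<_LS(\mu1)$ be the first pair found; both are undefined if there is none.

Both are trees with ranges contained in that of $T$, and their indices are obtained effectively. A string on $\mathrm{Full}(T,\beta)$ is terminal there iff it is terminal on $T$. If $\Phi_e$ ignores its oracle, then $\mathrm{Sp}(T,\beta,e)$ consists of $\beta$ alone, and $\beta$ is terminal on it.

To get a minimal degree one wants a sequence of trees $T_0,T_1,\dots$ through which $A$ runs, such that either no two strings on $T_e$ above some $\beta\subset A$ $e$-split, or $T_{e+1}$ is an $e$-splitting tree. The usual first approach asks, for each $e$: is there $\beta$ on $T_e$ above which no two strings on $T_e$ $e$-split? If yes, take $\mathrm{Full}(T_e,\beta)$; if no, take $\mathrm{Sp}(T_e,\cdot,e)$, which never terminates. In between one may code a bit of $K'$ by choosing a successor. But the question has the form $\exists\beta\,\forall\dots$, so it is answered with $K'$. To read the coded bits from $A\oplus K$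 one would have to know the trees, and $K$ does not answer such questions: the decoding stops at the first level. Nor does a construction recursive in $K'$ supply a $\Sigma_2$ set in the degree of $A$.

The idea that helps is never to ask this question. We always begin with $\mathrm{Sp}$ and let it be partial. The question "is this one string $\alpha$ terminal on $T_j$?" is decidable in $K$. If $\alpha$ is terminal on $\mathrm{Sp}(T_j,\beta,j)$, this itself proves that no two strings on $T_j$ extending $\alpha$ $j$-split, and then $\mathrm{Full}(T_j,\alpha)$ is the right tree. Moreover we carry this out for all possible bit sequences $\rho$ at once, so that the whole picture is recursive in $K$ and preserves the left-to-right order.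

## 8. The $K$-recursive map $\rho\mapsto\alpha_\rho$

To each $\rho\in2^{<\omega}$ we assign a *state*: a string $\alpha_\rho$ and (indices of) trees $T_0,\dots,T_m$, such that $\alpha_\rho$ is on all of them, $T_0=\mathrm{id}$, and for each $i<m$ there is a string $\beta\subseteq\alpha_\rho$ on $T_i$ such that one of the following holds.

(i) $T_{i+1}=\mathrm{Sp}(T_i,\beta,i)$.

(ii) $T_{i+1}=\mathrm{Full}(T_i,\beta)$ and no two strings on $T_i$ extending $\beta$ $i$-split.

**Start.** For $\rho=\emptyset$: $\alpha_\emptyset=\emptyset$, $m=0$, $T_0=\mathrm{id}$.

**Step from $\rho$ to $\rho0,\rho1$.** Let $\alpha=\alpha_\rho$, and let $j\le m$ be largest such that $\alpha$ is not terminal on $T_j$. It exists since nothing is terminal on $T_0=\mathrm{id}$, and it is found using $K$, because non-terminality is $\Sigma_1$. Let $\alpha_{\rho0}<_L\alpha_{\rho1}$ be the successors of $\alpha$ on $T_j$.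

* If $j=m$: the state of $\rho i$ has trees $T_0,\dots,T_m,\mathrm{Sp}(T_m,\alpha_{\rho i},m)$.
* If $j<m$: $\alpha$ is terminal on $T_{j+1}$ but not on $T_j$. So $T_{j+1}$ is not of form (ii), because $\mathrm{Full}$ does not change terminality. Hence it is $\mathrm{Sp}(T_j,\beta,j)$ for some $\beta$; and since $\alpha$ is terminal on it, no two strings on $T_j$ extending $\alpha$ $j$-split. The state of $\rho i$ has trees $T_0,\dots,T_j,\mathrm{Full}(T_j,\alpha)$, and the last one satisfies (ii) with $\alpha$ as its $\beta$.

The requirements on states are preserved: the ranges of the trees decrease with the index, so $\alpha_{\rho i}$, which is on $T_j$, is on $T_0,\dots,T_j$, and it is on the new tree too. The old strings $\beta$ remain initial segments of $\alpha_{\rho i}\supseteq\alpha$.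

Let us run the first steps by hand. At $\rho=\emptyset$ we have $j=m=0$, so $\alpha_0=0$ and $\alpha_1=1$, and the state of $\rho=i$ has trees $\mathrm{id}$ and $T_1=\mathrm{Sp}(\mathrm{id},i,0)$. If some two extensions of the string $i$ $0$-split, then $\alpha_{i0},\alpha_{i1}$ are the pair that $\mathrm{Sp}$ finds, and a tree $T_2=\mathrm{Sp}(T_1,\alpha_{ii'},1)$ is added. If not, $i$ is terminal on $T_1$, so $j=0<m=1$; the successors are taken on $\mathrm{id}$, giving the strings $i0$ and $i1$, and $T_1$ is replaced by $\mathrm{Full}(\mathrm{id},i)$.

In every case $\alpha_{\rho0},\alpha_{\rho1}$ properly extend $\alpha_\rho$, so $|\alpha_\rho|\ge|\rho|$. Also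
$$\rho\subseteq\rho'\Rightarrow\alpha_\rho\subseteq\alpha_{\rho'},\qquad\rho<_L\rho'\Rightarrow\alpha_\rho<_L\alpha_{\rho'}.\tag{4}$$
For the second part, let $\tau0\subseteq\rho$ and $\tau1\subseteq\rho'$. Then $\alpha_{\tau0}<_L\alpha_{\tau1}$, while $\alpha_\rho\supseteq\alpha_{\tau0}$ and $\alpha_{\rho'}\supseteq\alpha_{\tau1}$.

For $X\subseteq\omega$ let $A_X=\bigcup_s\alpha_{X\restriction s}$, which is a set since the lengths tend to infinity.

**Lemma 14 (coding).** $A_X\oplus K\equiv_TX\oplus K$ for every $X$.

*Proof.* The map $\rho\mapsto\alpha_\rho$ is $K$-recursive, so $A_X\le_TX\oplus K$. Conversely, given $\rho=X\restriction s$, compute the incompatible strings $\alpha_{\rho0},\alpha_{\rho1}$ from $K$ and see which one is an initial segment of $A_X$. This gives $X(s)$. $\square$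

## 9. Every $A_X$ meets the minimality requirements

**Lemma 15 (the trees settle down).** For every $X$ and $i$ there is $s_i$ such that $T_i$ exists and is the same tree in the states of all $X\restriction s$, $s\ge s_i$.

*Proof.* By induction on $i$; for $i=0$ take $s_0=0$. Assume $s_i$ is given, and consider the step from $X\restriction s$ to $X\restriction(s+1)$ with $s\ge s_i$.

First, its number $j$ satisfies $j\ge i$. Suppose $j<i\le m$. If $j+1<i$, then the new state has trees only up to $T_{j+1}$, so $T_i$ does not exist in it. If $j+1=i$, then the new $T_i$ is $\mathrm{Full}(T_j,\alpha)$, on which $\alpha$ is not terminal, whereas $\alpha$ is terminal on the old $T_i$ by the choice of $j$; so $T_i$ has changed. Both contradict the choice of $s_i$.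

If $T_{i+1}$ does not exist in the state before the step, then $m=i=j$ and $T_{i+1}$ is created at this step. Once it exists, $j\ge i+1$ leaves it as it is, so it changes only at a step with $j=i<m$. Such a step requires that $T_{i+1}$ is not of form (ii), and it replaces $T_{i+1}$ by a tree of form (ii) over the same $T_i$. Being of form (ii) is not lost later, as $T_i$ no longer changes. So after its creation $T_{i+1}$ changes at most once, and it never disappears. Hence $s_{i+1}$ exists. $\square$

**Lemma 16.** For every $X$ and $e$: if $\Phi_e^{A_X}$ is total, then it is recursive or $A_X\le_T\Phi_e^{A_X}$.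

*Proof.* Write $A=A_X$, and let $T_e,T_{e+1}$ be the limit trees of Lemma 15. All but finitely many $\alpha_{X\restriction s}$ are on $T_{e+1}$, hence on $T_e$, and $T_{e+1}$ has form (i) or (ii) with some $\beta\subset A$. Let $\Phi_e^A$ be total.

*Form (ii).* Here $T_{e+1}=\mathrm{Full}(T_e,\beta)$, and we show that $\Phi^A_e$ is recursive. To compute $\Phi_e^A(x)$, search for $\sigma\supseteq\beta$ on $T_e$ with $\Phi_e^\sigma(x){\downarrow}$. One exists among the $\alpha_{X\restriction s}$, and it gives the value $\Phi_e^A(x)$. All such $\sigma$ give the same value, since no two strings on $T_e$ extending $\beta$ $e$-split. So whatever we find is correct.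

*Form (i).* Here $T_{e+1}=S=\mathrm{Sp}(T_e,\beta,e)$, and we compute $A$ from $\Phi_e^A$ by following $A$ up the tree $S$. We have $S(\emptyset)=\beta\subset A$, and infinitely many initial segments of $A$ are on $S$. Suppose $S(\mu)\subset A$ has been found. Choose $S(\nu)\subset A$ with $|S(\nu)|>|S(\mu)|$. Then $S(\mu)\subsetneq S(\nu)$, so $\nu$ is neither incompatible with $\mu$ nor contained in $\mu$. Thus $\mu i\subseteq\nu$ for some $i$, the strings $S(\mu0),S(\mu1)$ are defined, and $S(\mu i)\subseteq S(\nu)\subset A$. The other successor is incompatible with $S(\mu i)$, so exactly one of the two is an initial segment of $A$. They $e$-split at some $x$, which can be found effectively; the one that is an initial segment of $A$ is the one giving the value $\Phi_e^A(x)$. So $\Phi_e^A$ tells us how to continue. Since $S(\mu i)$ is properly longer than $S(\mu)$, iterating from $S(\emptyset)$ computes all of $A$. $\square$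

## 10. A $\Sigma_2$ set in the degree of $A_{K'}$

**Step 1: the minimal degree.** Let $X=K'$ and $A=A_X$. By Lemma 14, $A\oplus K\equiv_TX\oplus K\equiv_TK'$. In particular $A$ is not recursive, as otherwise $K'\le_TK$. If $C\le_TA$, say $C=\Phi_e^A$, then by Lemma 16 either $C$ is recursive or $C\equiv_TA$. So $A$ has minimal degree.

**Step 2: passing to the left cut.** We cannot expect $A$ itself to be $\Sigma_2$, since approximations to $A$ move to the right and may turn a $1$ into a $0$ at places after the first change. The set of strings to the left of $A$ does not have this problem. Put $B=\{\sigma\in2^{<\omega}:\sigma<_LA\}$, with strings coded as numbers. Clearly $B\le_TA$. Also $A\le_TB$, by recursion on $i$, since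
$$A(i)=1\iff(A\restriction i)0\in B.$$
Indeed $(A\restriction i)0$ agrees with $A$ below $i$; if $A(i)=1$, it is $<_LA$, and if $A(i)=0$, it is an initial segment of $A$. So $B\equiv_TA$ has minimal degree and $B\oplus K\equiv_TK'$.

**Step 3: $B$ is $\Sigma_2$.** As $K'$ is r.e. in $K$, let $(K'_s)_s$ be a $K$-recursive increasing enumeration of it, and let $\rho_s=K'_s\restriction s$. For $s<s'$ we have $\rho_s\subseteq\rho_{s'}$ or $\rho_s<_L\rho_{s'}$: at the first difference an element has entered, so $0$ has become $1$. By (4),
$$\alpha_{\rho_s}\subseteq\alpha_{\rho_{s'}}\quad\text{or}\quad\alpha_{\rho_s}<_L\alpha_{\rho_{s'}}\qquad(s<s').\tag{5}$$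
For each $u$ and all large $s$, $\rho_s\supseteq X\restriction u$, hence $\alpha_{\rho_s}\supseteq\alpha_{X\restriction u}\supseteq A\restriction u$; the last inclusion holds because $\alpha_{X\restriction u}$ is an initial segment of $A$ of length at least $u$. We claim
$$\sigma\in B\iff\exists s\ [\sigma<_L\alpha_{\rho_s}].\tag{6}$$

($\Rightarrow$) If $\sigma<_LA$, take $s$ with $\alpha_{\rho_s}\supseteq A\restriction|\sigma|$. The first difference between $\sigma$ and $A$ is below $|\sigma|$, so $\sigma<_L\alpha_{\rho_s}$.

($\Leftarrow$) Let $\sigma<_L\alpha_{\rho_s}$, and take $s'>s$ with $\alpha_{\rho_{s'}}\supseteq A\restriction|\sigma|$. In the first case of (5), $\sigma<_L\alpha_{\rho_{s'}}$ because $\alpha_{\rho_{s'}}$ extends $\alpha_{\rho_s}$. In the second case, $\sigma<_L\alpha_{\rho_{s'}}$ by Lemma 13. The first difference between $\sigma$ and $\alpha_{\rho_{s'}}$ is at a place below $|\sigma|$, where $\alpha_{\rho_{s'}}$ agrees with $A$. So $\sigma<_LA$.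

Since $s\mapsto\alpha_{\rho_s}$ is $K$-recursive, the right-hand side of (6) is $\Sigma_1$ in $K$, and so $B$ is $\Sigma_2$. This proves Theorem 3, and with it the Main Theorem. $\blacksquare$
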